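# Unit tangent sphere bundles that are locally homogeneous

## 1. Sasaki metrics, homogeneity, and lifted Killing fields

Manifolds are smooth, $(M,g)$ is a connected Riemannian manifold, $n=\dim M$, $\langle\,,\rangle=g$. The curvature convention is $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$, and
$$R_1(X,Y)Z:=\langle Y,Z\rangle X-\langle X,Z\rangle Y,\qquad R_aX:=R(X,a)a .$$
So $R=kR_1$ means constant curvature $k$, and $R_a$ is the Jacobi operator, a symmetric endomorphism. We constantly use pair symmetry $\langle R(X,Y)Z,W\rangle=\langle R(Z,W)X,Y\rangle$ and the first Bianchi identity. We also write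
$$(a\wedge b)X:=\langle b,X\rangle a-\langle a,X\rangle b,\qquad (a\otimes b)X:=\langle b,X\rangle a ,$$
so that $R_1(X,Y)=X\wedge Y$.

**Definition 1 (Sasaki metric, unit tangent sphere bundle).** Let $u,X\in T_xM$. The horizontal lift $X^h\in T_u(TM)$ is the velocity of the parallel transport of $u$ along a curve with velocity $X$; the vertical lift $X^v$ is the velocity of $t\mapsto u+tX$. The Sasaki metric on $TM$ makes horizontal and vertical vectors orthogonal and satisfies $\langle X^h,Y^h\rangle=\langle X^v,Y^v\rangle=\langle X,Y\rangle$. The unit tangent sphere bundle is $N=T_1M=\{u\in TM:|u|=1\}$ with the induced metric $\bar g$. Its tangent space at $u$ is $\{X^h+Y^v: Y\perp u\}$. Let $\pi:N\to M$ be the projection, and $S_x=\pi^{-1}(x)$.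

*Example.* For $M=\mathbb R^n$ parallel transport is trivial, so $T_1\mathbb R^n=\mathbb R^n\times S^{n-1}$ with the product metric.

The textbook formulas for the Levi-Civita connection of the Sasaki metric at $u$ are
$$\bar\nabla_{X^h}Y^h=(\nabla_XY)^h-\tfrac12(R(X,Y)u)^v,\qquad \bar\nabla_{X^h}Y^v=(\nabla_XY)^v+\tfrac12(R(u,Y)X)^h,$$
$$\bar\nabla_{X^v}Y^h=\tfrac12(R(u,X)Y)^h,\qquad \bar\nabla_{X^v}Y^v=0 ,$$
and on $T_1M$ one projects tangentially. In particular the vertical part of $[X^h,Y^h]$ is $-(R(X,Y)u)^v$. The map $\pi$ is a Riemannian submersion, and its fibers are totally geodesic unit spheres.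

**Definition 2 (locally homogeneous).** A Riemannian manifold $(N,h)$ is locally homogeneous if for all $p,q\in N$ there are open neighborhoods $U\ni p$, $V\ni q$ and an isometry $\varphi:(U,h)\to(V,h)$ with $\varphi(p)=q$.

*Example.* An open ball in $\mathbb R^n$ is locally homogeneous, by translations of small balls. It is not homogeneous, since every isometry of the ball is the restriction of a Euclidean one and fixes the center. A surface of nonconstant Gauss curvature is not locally homogeneous.

**Definition 3 (two-point homogeneous).** A connected Riemannian manifold is two-point homogeneous if its isometry group is transitive on pairs of points at equal distance: whenever $d(p,q)=d(p',q')$ there is an isometry with $p\mapsto p'$, $q\mapsto q'$.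

*Example.* $\mathbb R^n$ and $S^n$ are two-point homogeneous. The product $S^2\times S^2$ of unit spheres is not even locally isometric to such a space. Indeed, in a two-point homogeneous space isometries act transitively on unit vectors (map $p\mapsto p'$ and $\exp_p(\varepsilon u)\mapsto\exp_{p'}(\varepsilon u')$ for small $\varepsilon$), so $\operatorname{tr}R_u^2$ is the same for all unit $u$. On $S^2\times S^2$, for unit vectors $u',u''$ tangent to the two factors, $R_{u'}$ has eigenvalues $1,0,0,0$, while $R_{(u'+u'')/\sqrt2}$ has eigenvalues $\frac12,\frac12,0,0$. The traces of the squares are $1$ and $\frac12$.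

The same observation proves the known result: if $M$ is two-point homogeneous, then $(T_1M,\bar g)$ is homogeneous, because the differentials of isometries of $M$ are isometries of $(T_1M,\bar g)$ and act transitively on unit vectors.

**Definition 4 (three kinds of vector fields on $T_1M$).** For a Killing field $c$ on $M$ put $c^*:=c^h+(\nabla_uc)^v$. For a skew endomorphism field $A$ put $\iota_A:=(Au)^v$. The geodesic field is $\Gamma:=u^h$.

*Example.* On $T_1\mathbb R^n=\mathbb R^n\times S^{n-1}$, let $B$ be a constant skew matrix. For $c(x)=Bx$, the field $c^*=(Bx)^h+(Bu)^v$ rotates both factors. The field $\iota_B$ rotates the sphere only. The flow of $\Gamma$ is $(x,u)\mapsto(x+tu,u)$, which is not isometric.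

**Question.** If $(T_1M,\bar g)$ is locally homogeneous, must $(M,g)$ be locally isometric to a two-point homogeneous space? In the volume edited by L. A. Cordero and E. García-Río this converse of the known result is stated to be, to the knowledge of the authors (1997), undecided. The answer is yes.

**Theorem A.** If $(T_1M,\bar g)$ is locally homogeneous, then $(M,g)$ is locally isometric to a two-point homogeneous space. (Conversely, if $M$ is locally isometric to a two-point homogeneous space $S$, then $T_1M$ is locally isometric to the homogeneous space $T_1S$.)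

**Theorem B.** Let $n\ge3$, $M$ connected. The Killing fields of $(T_1M,\bar g)$ are exactly the fields $c^*+\iota_A+\lambda\Gamma$ with $c$ Killing on $M$, $A$ a parallel skew endomorphism field, $\lambda\in\mathbb R$, where $\lambda=0$ unless $M$ has constant curvature $1$. No homogeneity or completeness is assumed.

The converse in Theorem A is the known result applied to $S$, since the Sasaki metric is built locally from the metric.

## 2. Curves, surfaces, and the scalar curvature of $T_1M$

For $n=1$, $M$ is flat, hence locally isometric to $\mathbb R$, and there is nothing to prove.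

For $n\ge2$ the first invariant to try is the scalar curvature of $N$, which must be constant. Let $e_1,\dots,e_n$ be orthonormal at $x$. By O'Neill's formulas,
$$\sec(e_i^h,e_j^h)=\sec_M(e_i,e_j)-\tfrac34|R(e_i,e_j)u|^2,\qquad \sec(e_i^h,V^v)=\tfrac14|R(u,V)e_i|^2$$
for unit $V\perp u$; the second is the squared length of the horizontal part of $\bar\nabla_{e_i^h}V^v$, as the fibers are totally geodesic. Since $\langle R(u,V)e_i,e_j\rangle=\langle R(e_i,e_j)u,V\rangle$, summing over $i$ and over an orthonormal basis of $V$'s gives $\frac14\sum_{i,j}|R(e_i,e_j)u|^2$ for all mixed planes. Each plane counts twice in the scalar curvature, so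
$$\mathrm{scal}(N)_u=\mathrm{scal}(M)_x-\tfrac14\sum_{i,j}|R(e_i,e_j)u|^2+(n-1)(n-2).\tag{1}$$

**Theorem A for $n=2$.** With the Gauss curvature $K$, (1) reads $\mathrm{scal}(N)=2K-\frac12K^2$. (Check: for $K=1$, $N=\mathbb{RP}^3$ with curvature $\frac14$ and $\mathrm{scal}=\frac32$.) If this is constant, $K$ takes at most two values. Being continuous on a connected space, $K$ is constant, and $M$ is locally isometric to a sphere, plane, or hyperbolic plane, each two-point homogeneous.

**Where this stops.** In higher dimensions (1) is too weak. For $M=S^2\times S^2$ and $u=u'+u''$ split along the factors, the only nonzero terms in the sum come from $R(e_1,e_2)u$ and $R(e_3,e_4)u$ with $e_1,e_2$ and $e_3,e_4$ tangent to the factors, so the sum is $2|u'|^2+2|u''|^2=2$. Thus $T_1(S^2\times S^2)$ has constant scalar curvature, though $S^2\times S^2$ is not locally isometric to a two-point homogeneous space. We must use the local isometries themselves. **From now on $n\ge3$.**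

## 3. Killing fields of a locally homogeneous space

Definition 2 gives isometries one pair of points at a time. The next two lemmas turn them into vector fields on large sets.

**Lemma 1.** If $N^k$ is locally homogeneous, the germs of Killing fields at each point span the tangent space.

*Proof.* **Step 1: curvature as a map on frames.** On the orthonormal frame bundle $O(N)$ let $\theta,\omega$ be the canonical form and the Levi-Civita connection form. Let $\Psi_s(F)$ be the vector of components of $R,\nabla R,\dots,\nabla^sR$ in the frame $F$. It is $O(k)$-equivariant: $\Psi_s(Fg)=g^{-1}\Psi_s(F)$. If $\theta(W)=x$ and $\omega(W)=a$ for $W\in T_FO(N)$, then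
$$d\Psi_s(W)=i_x\Psi_{s+1}(F)-a\cdot\Psi_s(F),\tag{2}$$
where $i_x$ inserts $x$ in the differentiation slot: horizontal directions give covariant derivatives, vertical ones the infinitesimal action.

**Step 2: adapted frames form a principal bundle.** Local isometries lift to $O(N)$ and preserve $\Psi_s$. Fix $F_0$ over $p_0$ and put $v_s=\Psi_s(F_0)$, with stabilizer $G_s\subset O(k)$. By local homogeneity $\Psi_s$ maps every fiber of $O(N)$ onto the orbit $O(k)v_s\cong O(k)/G_s$. Already the vertical vectors map onto the tangent spaces of the orbit, so $\Psi_s$ is a submersion onto the orbit. Hence $B_s:=\Psi_s^{-1}(v_s)$ is a submanifold with $TB_s=\ker d\Psi_s$, and $TO(N)|_{B_s}=TB_s+(\text{vertical})$, so $B_s\to N$ is a submersion. If $F,Fg\in B_s$ then $g^{-1}v_s=v_s$. So $B_s$ meets each fiber in exactly one $G_s$-orbit, and it is a principal $G_s$-bundle over $N$.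

**Step 3: stabilization.** We have $B_{s+1}\subset B_s$ and $G_{s+1}\subset G_s$. A descending chain of closed subgroups of a compact Lie group stabilizes, so $G_s=G_{s+1}$ for some $s$; then $B:=B_s=B_{s+1}$, since both meet each fiber in one orbit of the same group. On $B$ also $\Psi_{s+1}=v_{s+1}$, and (2) gives
$$(\theta,\omega)(T_FB)=E:=\{(x,a): i_xv_{s+1}=a\cdot v_s\}\quad\text{for all }F\in B.$$

**Step 4: $B$ is locally a Lie group.** The structure equations are $d\theta=-\omega\wedge\theta$, $d\omega=-\omega\wedge\omega+\Omega$, and $\Omega$ has constant components on $B$. So the coframe $\eta=(\theta,\omega)|_B:TB\to E$ has constant structure functions. The fields $\hat e$ with $\eta(\hat e)=e\in E$ form a Lie algebra, and $B$ is locally a Lie group with left-invariant fields $\hat e$. The right-invariant fields $W$ satisfy $[W,\hat e]=0$, i.e. $\mathcal L_W\eta=0$, and they span $TB$.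

**Step 5: descent to $N$.** The fundamental vertical fields of $B$ are $\hat e$ with $e\in 0\oplus\mathrm{Lie}(G_s)\subset E$. As $W$ commutes with them, it projects locally to a field $\bar W$ on $N$. The metric pulls back to $\sum\theta_i^2$ on $B$ and $\mathcal L_W\theta=0$, so $\bar W$ is Killing. Since $B\to N$ is a submersion, the $\bar W$ span. $\square$

**Lemma 2.** If $N$ is locally homogeneous, every Killing germ at a point of a connected, simply connected open $W\subset N$ extends uniquely to a Killing field on $W$.

*Proof.* A Killing field on a connected set is determined by its $1$-jet at a point. So the germs at $p_0$ form a finite-dimensional space and are all defined on one ball around $p_0$. By transport with local isometries, each $q$ has a connected neighborhood $V_q$ on which all germs at $q$ are defined, and all germ spaces have the same dimension. For $q'\in V_q$ the restriction from Killing fields on $V_q$ to germs at $q'$ is injective, hence bijective by dimension. So Killing germs form a locally constant sheaf, which is constant on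 a simply connected $W$. $\square$

For a geodesic ball $U\subset M$, $\pi^{-1}(U)\cong U\times S^{n-1}$ is connected and simply connected, because $n\ge3$. Both lemmas apply to it.

## 4. The Killing equations on $T_1M$

### 4.1 Two equations for the horizontal part

Write a vector field on $\pi^{-1}(U)$ as $K=\nu^h+\zeta^v$ with $\nu=\nu(x,u)\in T_xM$ and $\zeta\perp u$. Let $\nabla_X\nu$ be the derivative along horizontal curves ($u$ is carried parallel along a curve with velocity $X$), and $D_Y\nu$ the derivative along the fiber, $Y\perp u$. Expanding $\nu,\zeta$ in local fields on $M$ with coefficients that are functions on $N$, the connection formulas give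
$$\bar\nabla_{X^h}K=\big(\nabla_X\nu+\tfrac12R(u,\zeta)X\big)^h+\big(\nabla_X\zeta-\tfrac12R(X,\nu)u\big)^v,\qquad \bar\nabla_{Y^v}K=\big(D_Y\nu+\tfrac12R(u,Y)\nu\big)^h+(D_Y\zeta)^v,$$
up to tangential projection. Suppose that $K$ is Killing.

*Vertical–vertical.* On each unit sphere $S_x$, $\zeta$ is Killing, so $\zeta=A_xu$ with $A_x$ skew. Define $\Phi$ by $\langle\Phi(u,Y),X\rangle:=\langle(\nabla_XA)u,Y\rangle$; it is bilinear and skew in $u,Y$.

*Horizontal–horizontal.* The term $\frac12\langle R(u,\zeta)X,Z\rangle$ is skew in $X,Z$ and drops out.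

*Mixed.* We get
$$\langle(\nabla_XA)u,Y\rangle-\tfrac12\langle R(X,\nu)u,Y\rangle+\langle D_Y\nu,X\rangle+\tfrac12\langle R(u,Y)\nu,X\rangle=0,$$
and $\langle R(X,\nu)u,Y\rangle=-\langle R(u,Y)\nu,X\rangle$. So $K=\nu^h+\zeta^v$ is Killing if and only if $\zeta=Au$ with $A$ skew and
$$\langle\nabla_X\nu,Z\rangle+\langle\nabla_Z\nu,X\rangle=0,\tag{K1}$$
$$D_Y\nu=-R(u,Y)\nu-\Phi(u,Y)\qquad(Y\perp u).\tag{K2}$$

### 4.2 Fiber-preserving fields, and a field that is not

**Lemma 3.** Let $U\subset M$ be open and let $K$ be Killing on $\pi^{-1}(U)$ with $\nu=c(x)$ independent of $u$. Then $c$ is Killing and $K=c^*+\iota_{A'}$ with $A'$ parallel and skew. Conversely, all such fields are Killing.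

*Proof.* (K1) says that $c$ is Killing. The field $c^*$ has $\nu=c$ and $A=\nabla c$. The textbook identity for Killing fields is $\nabla^2_{X,u}c=R(X,c)u$, so $\langle\Phi(u,Y),X\rangle=\langle R(X,c)u,Y\rangle=-\langle R(u,Y)c,X\rangle$, which is (K2) with $D_Y\nu=0$. So $c^*$ is Killing. Then $K-c^*$ is Killing with $\nu=0$, i.e. it is $\iota_{A'}$, and (K2) becomes $\Phi=0$, i.e. $\nabla A'=0$. Conversely $\iota_{A'}$ with $\nabla A'=0$ satisfies (K1), (K2) with $\nu=0$, $\Phi=0$. $\square$

The sensible plan is now: show that every Killing field of $T_1M$ is as in Lemma 3. Then the spanning of the vertical spaces becomes a statement about linear groups acting transitively on $S_x$, and we are back on $M$.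

The plan stops at the word "show". Take $\Gamma$: here $\nu=u$, $A=0$, so $\nabla_X\nu=0$ and (K1) holds, while (K2) reads $Y=-R(u,Y)u=R_uY$ for all $Y\perp u$. So $\Gamma$ is Killing exactly when $M$ has constant curvature $1$, and it does not preserve fibers. The Killing equations alone cannot exclude a dependence of $\nu$ on $u$; we must show that any such dependence forces curvature $1$. A priori $\nu$ is an arbitrary function of $u$, so we first cut down the possibilities.

### 4.3 The horizontal part is polynomial on the fibers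

**Lemma 4.** Let $U$ be a relatively compact ball and $K$ Killing on $\pi^{-1}(U)$. Then $\nu=\sum_{j=0}^mp_j$, where $p_j$ is a smooth tensor field and $p_j(x;\cdot)$ is a $T_xM$-valued harmonic homogeneous polynomial of degree $j$ on $T_xM$.

*Proof.* **Step 1: on great circles (K2) is a linear equation with constant coefficients.** Along a unit-speed great circle $u(t)$ of $S_x$, $u\wedge u'$ is constant, so $B=R(u,u')$ and $\varphi=\Phi(u,u')$ are constant and $\nu'=-(B\nu+\varphi)$. Here $B$ is skew and $\nu$ is $2\pi$-periodic. On $\ker B$ the component of $\nu$ has constant derivative, so by periodicity it is constant. On the complement $\nu$ is a constant plus $e^{-tB}c$, which by periodicity contains only integer frequencies, and these are $\le\|B\|$. As $U$ is relatively compact, there is an $m$, independent of $x\in U$, such that $\nu$ is a trigonometric polynomial of degree $\le m$ on every great circle of every $S_x$.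

**Step 2: from circles to spheres.** Let $f$ be a component of $\nu|_{S_x}$ and $f=\sum f_j$ its expansion in spherical harmonics. Averaging $f_j$ over the rotations fixing $u$ gives a zonal harmonic of degree $j$ with value $f_j(u)$ at $u$. So the average of $f_j(\cos\theta\,u+\sin\theta\,Y)$ over unit $Y\perp u$ is $f_j(u)C_j(\cos\theta)$, with $C_j$ the Gegenbauer polynomial of degree $j$ normalized by $C_j(1)=1$. Hence the average of $f(\cos\theta\,u+\sin\theta\,Y)$ is $\sum_jf_j(u)C_j(\cos\theta)$. By Step 1 it is a trigonometric polynomial in $\theta$ of degree $\le m$. It is even (replace $Y$ by $-Y$), so it is a polynomial of degree $\le m$ in $\cos\theta$. By orthogonality of the $C_j$, $f_j(u)=0$ for $j>m$. Extend each $f_j$ to a harmonic homogeneous polynomial. The $p_j$ are given by integrals over $S_x$, so they are smooth in $x$. $\square$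

## 5. Dependence on $u$ forces constant curvature $1$

**Proposition 5.** Let $U,K$ be as in Lemma 4, $n\ge3$. If some $p_j\not\equiv0$ on $U$ with $j\ge1$, then $U$ has constant curvature $1$ and $\nu=p_0+\lambda u$ with $\lambda$ a nonzero constant.

Fix the notation for this section. Let $d\ge1$ be the largest $j$ with $p_j\not\equiv0$ on $U$; put $p:=p_d$, $q:=p_{d-2}$ ($q:=0$ if $d=1$) and $U'=\{x\in U:p_x\neq0\}$, open and nonempty.

The equation (K2) mixes all the $p_j$. Two moves isolate $p$. Taking the top harmonic degree in (K2) removes the lower $p_j$ but leaves an unknown term with a factor $|u|^2$. Evaluating at complex vectors with $\langle z,z\rangle=0$ removes that term as well, and what survives is the eigenvector equation (4) below.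

### 5.1 The null cone

Extend $\langle\,,\rangle$ and all tensors complex linearly to $T_xM\otimes\mathbb C$. The words null, $\perp$, symmetric, skew refer to this bilinear form, also written $|u|^2=\langle u,u\rangle$ for complex $u$. Let $\mathcal C$ be the cone of nonzero null vectors. *Example:* $z=e_1+ie_2$ with $e_1,e_2$ orthonormal. For null $z$ the function $u\mapsto\langle z,u\rangle^j$ is harmonic.

We need the following facts, all for $n\ge3$.

* (a) $\mathcal C$ is a complex manifold with $T_z\mathcal C=z^\perp$, as the differential $2\langle z,\cdot\rangle$ of $\langle z,z\rangle$ does not vanish. It is connected: $z=a+ib$ is null if and only if $|a|=|b|$, $a\perp b$, so $\mathcal C$ is $\mathbb R_{>0}$ times the manifold of orthonormal pairs in $\mathbb R^n$. It spans, since $e_j\pm ie_k\in\mathcal C$.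
* (b) A polynomial $F$ vanishing on $\mathcal C$ is divisible by $|u|^2$. Dividing with respect to $u_n$, $F=|u|^2G+A(u')+u_nB(u')$ with $u'=(u_1,\dots,u_{n-1})$. If $s^2=-\sum_{i<n}u_i^2\ne0$, both $(u',\pm s)$ are null, so $A\pm sB=0$ and $A=B=0$ at $u'$. Such $u'$ are dense.
* (c) A polynomial not identically zero on $\mathcal C$ is nonzero on a dense open subset of $\mathcal C$, by (a) and the identity theorem.
* (d) A nonzero harmonic homogeneous polynomial is not identically zero on $\mathcal C$. Otherwise it is divisible by $|u|^2$, while the sum of the harmonic homogeneous polynomials of degree $j$ and the multiples of $|u|^2$ of degree $j$ is direct.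
* (e) If an endomorphism $L$ satisfies $Lz\wedge z=0$ for all $z\in\mathcal C$, it is a multiple of $\mathrm{Id}$. Indeed $\mathcal C$ is the union of the finitely many disjoint closed sets $\mathcal C\cap\ker(L-\lambda)$, so by connectedness it is one of them, and $\mathcal C$ spans.

By (d), $p_x|_{\mathcal C}\not\equiv0$ for $x\in U'$. At $z\in\mathcal C$ write
$$p=p(z),\qquad p_v=\partial_vp(z),\qquad f=\langle p(z),z\rangle .$$
By Euler $p_z=dp$. Identities on $\mathcal C$ may be differentiated holomorphically along $v\in z^\perp$. They may also be differentiated horizontally: parallel transport keeps $z$ null, and $p(z)$ then changes by $(\nabla_Xp)(z)$. The resulting formulas are extended complex linearly in $X$.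

### 5.2 What (K2) says at null vectors

**Step 1: separating harmonic degrees.** For $|u|=1$ and arbitrary $Y$, apply (K2) to $Y-\langle u,Y\rangle u$. As $\partial_up_j=jp_j$, $R(u,u)=0$, and $\Phi(u,u)=0$,
$$\sum_j\{\partial_Yp_j+E_j(u,Y)\}+\Phi(u,Y)=0,\qquad E_j(u,Y):=R(u,Y)p_j-j\langle u,Y\rangle p_j.\tag{3}$$
A linear form $\ell=\langle b,\cdot\rangle$ times a harmonic $h$ of degree $j$ is
$$\ell h=\Big(\ell h-\tfrac{1}{n+2j-2}|u|^2\partial_bh\Big)+|u|^2\,\tfrac{1}{n+2j-2}\partial_bh,$$
and both the bracket and $\partial_bh$ are harmonic, since $\Delta(\ell h)=2\partial_bh$ and $\Delta(|u|^2\partial_bh)=(2n+4(j-1))\partial_bh$. So $E_j=E_j^++|u|^2E_j^-$ with $E_j^\pm$ harmonic of degree $j\pm1$ in $u$. Harmonics of different degrees are independent on the sphere. Degree $d+1$ of (3) gives $E_d^+=0$, i.e. $E_d=|u|^2E_d^-$. Degree $d-1$ gives $E_d^-+\partial_Yp+E_{d-2}^++\delta_{d,2}\Phi=0$ (with $E^+_{-1}:=0$). On $\mathcal C$ we have $E_{d-2}^+=E_{d-2}$. So for all $z\in\mathcal C$ and all $\xi,Y$: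
$$R(z,\xi)p=d\langle z,\xi\rangle p,\tag{4}$$
$$E_d^-(z,Y)=-p_Y-R(z,Y)q+(d-2)\langle z,Y\rangle q-\delta_{d,2}\Phi(z,Y).\tag{5}$$
Differentiating $E_d=|u|^2E_d^-$ at $z$ in an arbitrary direction $w$:
$$R(w,Y)p+R(z,Y)p_w-d\langle w,Y\rangle p-d\langle z,Y\rangle p_w=2\langle z,w\rangle E_d^-(z,Y).\tag{6}$$

**Step 2: algebraic consequences of (4).** Pairing (4) with $p$ gives $\langle p,p\rangle=0$. Pair symmetry turns (4) into $R(p,\eta)z=d\langle p,\eta\rangle z$. By Bianchi, $R(z,p)X=-R(p,X)z+R(z,X)p=-d\langle p,X\rangle z+d\langle z,X\rangle p$. Altogether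
$$\langle p,p\rangle=0,\quad R(p,\eta)z=d\langle p,\eta\rangle z,\quad R(z,p)=-d\,z\wedge p,\quad R_zp=dfz,\quad R_pz=dfp.\tag{7}$$

**Step 3: first derivatives.** Differentiate along $v\in z^\perp$: $\langle p,p_v\rangle=0$, and from (4) and the second identity of (7)
$$R(v,\xi)p+R(z,\xi)p_v=d\langle v,\xi\rangle p+d\langle z,\xi\rangle p_v,\tag{8}$$
$$R(p_v,\eta)z+R(p,\eta)v=d\langle p_v,\eta\rangle z+d\langle p,\eta\rangle v.\tag{9}$$
Pair (8) with $z$. Since $\langle R(v,\xi)p,z\rangle=\langle R(p,z)v,\xi\rangle=d\langle p,v\rangle\langle z,\xi\rangle$ and $\langle R(z,\xi)p_v,z\rangle=\langle R_zp_v,\xi\rangle$, we get the first formula below. Pair (9) with $p$. Since $\langle R(p_v,\eta)z,p\rangle=\langle R(z,p)p_v,\eta\rangle=d\langle z,p_v\rangle\langle p,\eta\rangle$ and $\langle R(p,\eta)v,p\rangle=\langle R_pv,\eta\rangle$, we get the second. For $v\perp z$: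
$$R_zp_v=df\,v+d(\langle p_v,z\rangle-\langle p,v\rangle)z,\qquad R_pv=df\,p_v+d(\langle p,v\rangle-\langle p_v,z\rangle)p.\tag{10}$$

### 5.3 What (K1) says

Since $\nabla_X$ preserves harmonic components, (K1) holds for each $p_j$ separately. So the endomorphism $P=P(z):X\mapsto(\nabla_Xp)(z)$ is skew, and so are the endomorphisms $(\nabla_XP)Y:=(\nabla^2_{X,Y}p)(z)$.

Differentiate $\langle p,p\rangle=0$ horizontally: $\langle PX,p\rangle=0$ for all $X$, so $Pp=0$ by skewness. Differentiate this again: $(\nabla_XP)p=-P^2X$. The Ricci identity is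
$$\nabla^2_{X,Y}p-\nabla^2_{Y,X}p=R(X,Y)p-\partial_{R(X,Y)z}\,p .$$
Put $p$ for $X$ and $X$ for $Y$. By (7), $R(p,X)z=d\langle p,X\rangle z$, and $\partial_zp=dp$, so
$$(\nabla_pP)X=-P^2X-R_pX-d^2\langle p,X\rangle p .$$
The left side is skew in $X$ and the right side is symmetric. Hence both vanish:
$$P^2+R_p+d^2\,p\otimes p=0.\tag{11}$$

### 5.4 The function $f=\langle p(z),z\rangle$ vanishes on $\mathcal C$

This step removes the first unknown scalar. Suppose $f(z)\ne0$ and let $y=Pz$. Then $\langle y,z\rangle=0$ and $\langle y,p\rangle=-\langle z,Pp\rangle=0$. By (11) and (7), $P^2z=-dfp-d^2fp=-d(d+1)fp$, so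
$$\langle y,y\rangle=-\langle P^2z,z\rangle=d(d+1)f^2\ne0 .$$
Also $P^2y=P(P^2z)=-d(d+1)fPp=0$, so $R_py=0$ by (11). The second formula of (10) with $v=y$ gives $0=df\,p_y-d\langle p_y,z\rangle p$, so $p_y\in\mathbb Cp$, hence $R_zp_y\in\mathbb CR_zp=\mathbb Cz$. The first formula of (10) then gives $df\,y\in\mathbb Cz$, contradicting $\langle y,y\rangle\neq0$. So $f\equiv0$ on $\mathcal C$ over $U$.

Consequences. Differentiating $f=0$ along $v\perp z$: $\langle p_v,z\rangle=-\langle p,v\rangle$. Then (10) becomes $R_zp_v=-2d\langle p,v\rangle z$ and $R_pv=2d\langle p,v\rangle p$. The symmetric endomorphism $R_p-2d\,p\otimes p$ vanishes on $z^\perp$, so its image lies in $\mathbb Cz$ and it is a multiple of $z\otimes z$: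
$$R_zp_v=-2d\langle p,v\rangle z\ \ (v\perp z),\qquad R_p=2d\,p\otimes p+\kappa\,z\otimes z.\tag{12}$$
The scalar $\kappa=\kappa(z)$ is holomorphic, as $\kappa\langle z,w\rangle^2=\langle R_pw,w\rangle-2d\langle p,w\rangle^2$. Horizontally, $0=\nabla_Xf=\langle PX,z\rangle$, so $Pz=0$ and $(\nabla_XP)z=0$. The Ricci identity with the pair $(z,X)$, together with (4) and $R(z,X)z=-R_zX$, gives
$$(\nabla_zP)X=d\langle z,X\rangle p+\partial_{R_zX}\,p,\quad\text{which is skew in }X.\tag{13}$$

### 5.5 The vector $p(z)$ is proportional to $z$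

**Claim.** $p(z)\wedge z\equiv0$ on $\mathcal C$ over $U'$.

Suppose not. Then for all $x$ in some nonempty open set, $p\wedge z\ne0$ on a dense open subset of $\mathcal C$; we work at such $z$. The space $N_0:=\mathrm{span}(z,p)$ is totally isotropic of dimension $2$. (For $n=3$ this is already absurd, since isotropic subspaces have dimension at most $n/2$. The work below is for $n\ge4$.) As $p\in z^\perp=T_z\mathcal C$, we may put
$$p_2:=\partial_pp(z).$$
Then $\langle p_2,z\rangle=-\langle p,p\rangle=0$ and $\langle p_2,p\rangle=0$. Equation (8) with $v=p$, and $R(p,\xi)p=-R_p\xi$ from (12), give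
$$R(z,\xi)p_2=d\langle z,\xi\rangle p_2+3d\langle p,\xi\rangle p+\kappa\langle z,\xi\rangle z.\tag{14}$$
Pairing with $p_2$: $\langle p_2,p_2\rangle=0$. Differentiating $R(z,p)=-d\,z\wedge p$ along $p$: $R(z,p_2)=-d\,z\wedge p_2$.

**Step 1: $p_2\in N_0$ if $d\neq2$.** Take $\langle z,w\rangle=1$ and $Y=p$ in (6): $2E_d^-(z,p)=R_pw+R(z,p)p_w-d\langle w,p\rangle p\in N_0$ by (12) and (7). By (5), $p_2=-E_d^-(z,p)-R(z,p)q$, and $R(z,p)q\in N_0$.

**Step 2: $p_2\in N_0$ if $d=2$.** Here the term $\Phi$ in (5) obstructs the argument of Step 1. Suppose $p_2\notin N_0$ for some such $z$. This is an open condition; work in an open set of such $z$ in one cone. Then $N_1:=\mathrm{span}(z,p,p_2)$ is totally isotropic of dimension $3$. Write $p(u)=\beta(u,u)$ with $\beta$ symmetric bilinear, so $p_v=2\beta(z,v)$, and put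
$$\sigma:=\beta(p,p)=p(p(z)),\qquad p_3:=2\beta(z,p_2)=\partial_{p_2}p,\qquad \Phi'(u,Y):=\Phi(u,Y)+R(u,Y)q .$$
As $q=p_0$ does not depend on $u$, $\Phi'$ is bilinear and skew. By (5) and (6), for *every* null $z\ne0$, every $w$ with $\langle z,w\rangle=1$, and every $Y$,
$$2\Phi'(z,Y)=-2p_Y-R(w,Y)p-R(z,Y)p_w+2\langle w,Y\rangle p+2\langle z,Y\rangle p_w.\tag{15}$$
The skewness of $\Phi'$ is what we exploit: it relates (15) at different null vectors.

(i) *$Y=p$ in (15), then differentiate.* By (12) and (7) all terms but the first lie in $N_0$, so $\Phi'(z,p)=-p_2+\alpha z+\gamma p$, where $\alpha,\gamma$ are holomorphic because $z,p$ are independent. Differentiate along $p$. As $\Phi'(p,p)=0$ and $\partial_p(p_2)=\partial_p\big(2\beta(z,p(z))\big)=2\sigma+p_3$, we get $\Phi'(z,p_2)\equiv-2\sigma-p_3\bmod N_1$.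

(ii) *Differentiate $R_p=4p\otimes p+\kappa z\otimes z$ along $p$.* With $\kappa_p:=\partial_p\kappa$,
$$R(X,p_2)p+R(X,p)p_2=4\langle p_2,X\rangle p+4\langle p,X\rangle p_2+\kappa_p\langle z,X\rangle z+\kappa(\langle p,X\rangle z+\langle z,X\rangle p),\tag{16}$$
$$R(X,p_2)p-R(X,p)p_2=R(p,p_2)X,\tag{17}$$
the second by Bianchi. Adding, $2R(X,p_2)p\equiv R(p,p_2)X\bmod N_1$.

(iii) *$Y=p_2$ in (15).* With $R(z,p_2)=-2z\wedge p_2$ and (ii), $2\Phi'(z,p_2)\equiv-2p_3-\frac12R(p,p_2)w\bmod N_1$. Comparing with (i): $R(p,p_2)w\equiv8\sigma\bmod N_1$.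

(iv) *Let $v\in N_1^\perp$.* (8) with $\xi=p_2$ has right side $0$, and $\langle z,p_v\rangle=-\langle p,v\rangle=0$, so $R(v,p_2)p=-R(z,p_2)p_v=2\langle p_2,p_v\rangle z$. For $X=v$ the right side of (16) is $0$, so adding (16) and (17) gives $R(p,p_2)v=2R(v,p_2)p=4\langle p_2,p_v\rangle z$.

(v) *$\langle p_2,p_v\rangle=\langle\sigma,v\rangle$ for $v\in N_1^\perp$.* The polynomials $\langle\beta(u,u),u\rangle$ and $\langle\beta(u,u),\beta(u,u)\rangle$ vanish on $\mathcal C$, so they are divisible by $|u|^2$. At $u=sp+tv$ we have $|u|^2=t^2|v|^2$, so the coefficient of $s^2t$ in the first is $0$: $\langle\sigma,v\rangle+2\langle\beta(p,v),p\rangle=0$. At $u=z+sp+tv$ again $|u|^2=t^2|v|^2$, and $\beta(u,u)=p+sp_2+tp_v+s^2\sigma+2st\beta(p,v)+t^2\beta(v,v)$. The coefficient of $st$ in the second is $0$: $4\langle p,\beta(p,v)\rangle+2\langle p_2,p_v\rangle=0$. Comparing the two gives the claim.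

(vi) *$\sigma\in N_1$.* Pair (iii) with $v\in N_1^\perp$: $8\langle\sigma,v\rangle=\langle R(p,p_2)w,v\rangle=-\langle w,R(p,p_2)v\rangle=-4\langle p_2,p_v\rangle=-4\langle\sigma,v\rangle$, by (iv), $\langle z,w\rangle=1$, and (v). So $\sigma\perp N_1^\perp$, i.e. $\sigma\in N_1$.

(vii) *$R(p,p_2)=-2p\wedge p_2$.* The vectors $z_t=z+tp$ are null and $p(z_t)=p+tp_2+t^2\sigma$. The $t^2$-coefficient of $R(z_t,p(z_t))=-2z_t\wedge p(z_t)$ is $R(z,\sigma)+R(p,p_2)=-2(z\wedge\sigma+p\wedge p_2)$. As $\sigma\in N_1$ and $R(z,\cdot)=-2z\wedge\cdot$ on $z,p,p_2$, we have $R(z,\sigma)=-2z\wedge\sigma$.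

(viii) *The contradiction.* Choose $w'$ with $\langle p,w'\rangle=1$, $\langle z,w'\rangle=0$. Use (15) at the null vector $p$ in place of $z$ (so $p(z)$ is replaced by $\sigma$), with $w'$ for $w$ and $Y=z$. The derivative of the polynomial at $p$ in direction $z$ is $2\beta(p,z)=p_2$, and $R(p,z)$ has image in $N_0$, so
$$2\Phi'(p,z)\equiv-2p_2+R(z,w')\sigma\bmod N_0 .$$
The $t^2$-coefficient of (4) along $z_t$ with $\xi=w'$ is $R(z,w')\sigma+R(p,w')p_2=2p_2$. Hence $2\Phi'(p,z)\equiv-R(p,w')p_2$. By (i), $2\Phi'(p,z)=-2\Phi'(z,p)\equiv2p_2$. So $R(w',p)p_2\equiv2p_2\bmod N_0$. Subtract (17) from (16) at $X=w'$: $2R(w',p)p_2\equiv4p_2-R(p,p_2)w'\bmod N_0$. Therefore $R(p,p_2)w'\in N_0$. But by (vii) $R(p,p_2)w'=-2\langle p_2,w'\rangle p+2p_2$, so $p_2\in N_0$, a contradiction.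

**Step 3: $d=1$.** Now $p_2=az+bp$. Insert this in (14), using $R(z,\xi)z=-R_z\xi$ and (4):
$$-aR_z\xi=(ad+\kappa)\langle z,\xi\rangle z+3d\langle p,\xi\rangle p .$$
Choosing $\xi\perp z$ with $\langle p,\xi\rangle\neq0$ (possible since $p\notin\mathbb Cz$) shows $a\ne0$, and
$$R_z=-\tfrac{3d}a\,p\otimes p-\big(d+\tfrac\kappa a\big)z\otimes z .$$
Take $v\perp z$ with $\langle p,v\rangle=1$. Then $\langle p_v,z\rangle=-1$ and $\langle p_v,p\rangle=0$, so $R_zp_v=(d+\frac\kappa a)z$, and (12) gives $d+\frac\kappa a=-2d$. Thus $R_zX=-\frac{3d}a\langle p,X\rangle p+2d\langle z,X\rangle z$, and (13) says that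
$$X\mapsto d\langle z,X\rangle p-\tfrac{3d}a\langle p,X\rangle(az+bp)+2d^2\langle z,X\rangle p$$
is skew. Pairing with $X$: $(2d^2+d-3d)\langle z,X\rangle\langle p,X\rangle-\frac{3db}a\langle p,X\rangle^2=0$ for all $X$. As $z,p$ are independent, $b=0$ and $2d^2+d=3d$, so $d=1$.

**Step 4: contradiction for $d=1$.** Now $p(u)=Lu$ with a real endomorphism field $L$, and $L^2z=p_2=az$ on a dense subset of $\mathcal C$. So $L^2z\wedge z=0$ on $\mathcal C$, and by (e) $L^2=a\,\mathrm{Id}$ with $a$ a real function of $x$. As $f=\langle Lz,z\rangle=0$ on $\mathcal C$, (b) gives $\langle Lu,u\rangle=\mu|u|^2$, so $L=\mu\,\mathrm{Id}+S$ with $S$ skew, and $S\neq0$ since $p\wedge z\not\equiv0$. The skew part of $L^2=a\,\mathrm{Id}$ is $2\mu S=0$, so $\mu=0$. Hence on a nonempty open set $L=S$, $S^2=a\,\mathrm{Id}$, $a<0$; in particular $n$ is even, $n\ge4$.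

The relation $Pz=0$ means $(\nabla_zS)z=0$ on $\mathcal C$, so $(\nabla_uS)u=|u|^2c_0$. Pairing with $u$ gives $|u|^2\langle c_0,u\rangle=0$, so $c_0=0$ and $(\nabla_XS)Y=-(\nabla_YS)X$. Apply $(\nabla_XS)S+S(\nabla_XS)=(Xa)\mathrm{Id}$ to $X$ and pair with $X$: since $(\nabla_XS)X=0$ and $\nabla_XS$ is skew, $Xa=0$. So $\nabla_XS$ anticommutes with $S$.

Choose real orthonormal $e_1,e_2$ with $e_2\perp Se_1$; put $z=e_1+ie_2$, $p=Sz$, $\bar p=S\bar z$. Then $\langle z,\bar p\rangle=2i\langle e_2,Se_1\rangle=0$ and $\langle p,\bar p\rangle=-a\langle z,\bar z\rangle=-2a$. By (11) and (12), which hold at every null $z$, $P^2=-3p\otimes p-\kappa z\otimes z$. So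
$$\langle P\bar p,P\bar p\rangle=-\langle P^2\bar p,\bar p\rangle=3\langle p,\bar p\rangle^2=12a^2>0 .$$
On the other hand
$$P\bar p=(\nabla_{S\bar z}S)z=-(\nabla_zS)S\bar z=S(\nabla_zS)\bar z=-2i\,S(\nabla_{e_1}S)e_2,$$
so $\langle P\bar p,P\bar p\rangle=-4|S(\nabla_{e_1}S)e_2|^2\le0$. This contradiction proves the claim.

### 5.6 End of the proof of Proposition 5

**Step 1: $R=dR_1$ over $U'$.** There $p(z)\in\mathbb Cz$, and (4) at points with $p\neq0$, hence by density everywhere on $\mathcal C$, reads $R(z,\xi)z=d\langle z,\xi\rangle z$. So $R':=R-dR_1$ satisfies $R'(z,\xi)z=0$ on $\mathcal C$, hence $R'(u,\xi)u=|u|^2c(\xi)$ with $c$ linear. Setting $u=\xi$ gives $c=0$. So all sectional curvatures of $R'$ vanish and $R'=0$.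

**Step 2: $P=0$ and $d=1$.** Differentiate $p\wedge z=0$ horizontally over $U'$: $PX=\gamma(X)z$. Skewness gives $\gamma(X)\langle z,X\rangle=0$ for all $X$, so $\gamma=0$, $P=0$. With $p=\rho z$ and $R_z=-d\,z\otimes z$, (11) reads $(-d+d^2)\rho^2\,z\otimes z=0$, so $d=1$.

**Step 3: $p=\lambda u$.** Now $p(u)=Lu$ with $Lz\wedge z=0$ on $\mathcal C$, so $L=\lambda\,\mathrm{Id}$ by (e). $P=0$ gives $\nabla L=0$, so $\lambda$ is locally constant on $U'$, and it is nonzero there.

**Step 4: $U'=U$.** Let $W$ be a connected component of the open set $U'$, with $L=\lambda_W\mathrm{Id}$ on $W$, $\lambda_W\ne0$. If $y\in U$ lies in the closure of $W$, then $L_y=\lambda_W\mathrm{Id}\neq0$ by continuity, so $y\in U'$. A connected neighborhood of $y$ in $U'$ meets $W$, so $y\in W$. Thus $W$ is open and closed in the connected set $U$, and $U=W=U'$. So $R=R_1$ on $U$ and $\nu=p_0+\lambda u$ with constant $\lambda\ne0$. $\square$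

## 6. When all Killing fields preserve the fibers

By Lemma 3 everything now happens on $M$. Parallel skew fields $A$ act on the spheres $S_x$ without coming from isometries of $M$; on flat space they alone act transitively. The hardest case is that of many such fields, and in dimension $4$ it needs its own lemma.

### 6.1 Four dimensions with a quaternionic triple of parallel fields

**Lemma 6.** Let $U$ be a $4$-dimensional Riemannian manifold whose curvature operator on $\Lambda^2$ has constant spectrum, and let $\mathfrak c\cong\mathfrak{sp}(1)$ be a space of parallel skew endomorphism fields spanned by three anticommuting complex structures (a quaternionic triple). Then $U$ is flat.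

*Proof.* **Step 1: diagonalize the curvature.** Let $E$ be the rank-$3$ bundle of skew endomorphisms commuting with $\mathfrak c$, so that $\mathfrak{so}(TU)=\mathfrak c\oplus E$. All $R(X,Y)$ commute with the parallel fields in $\mathfrak c$, so they lie in $E$. By pair symmetry the curvature operator $X\wedge Y\mapsto R(X,Y)$ is symmetric. Its image lies in $E$, so it is a symmetric endomorphism of $E$ extended by $0$ to $\mathfrak c$. As its spectrum is constant, the eigenspaces in $E$ form smooth bundles, and there are local eigenframes $J_1,J_2,J_3$ of $E$ with $J_i^2=-1$, $J_1J_2=J_3$ (cyclically), and constants $r_i$ with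
$$R(X,Y)=\sum_ir_i\,\omega_i(X,Y)J_i,\qquad\omega_i(X,Y)=\langle J_iX,Y\rangle .$$
Orient $U$ so that $\omega_i\wedge\omega_i=2\,\mathrm{vol}$, the same for all $i$. The cyclic sum of $\sum_i r_i\omega_i(X,Y)\omega_i(Z,W)$ over $X,Y,Z$ is $\frac12\sum r_i(\omega_i\wedge\omega_i)(X,Y,Z,W)$, so Bianchi gives $\sum r_i=0$. Assume $r\ne0$.

**Step 2: structure equations.** $E$ is a parallel metric bundle, so $\nabla J_1=a_3J_2-a_2J_3$ and cyclically, with $1$-forms $a_i$. The same holds for the $\omega_i$, so $d\omega_1=a_3\wedge\omega_2-a_2\wedge\omega_3$ and cyclically. The curvature of $E$ on $J_1$ is $F_3J_2-F_2J_3$ with $F_1=da_1+a_2\wedge a_3$ and cyclically; it also equals $[R,J_1]=2r_3\omega_3J_2-2r_2\omega_2J_3$. Hence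
$$F_i=2r_i\omega_i.\tag{18}$$
From $dF_1=da_2\wedge a_3-a_2\wedge da_3=F_2\wedge a_3-a_2\wedge F_3$ we get $r_1(a_3\wedge\omega_2-a_2\wedge\omega_3)=r_2\,a_3\wedge\omega_2-r_3\,a_2\wedge\omega_3$, i.e.
$$(r_1-r_2)\,a_3\wedge\omega_2=(r_1-r_3)\,a_2\wedge\omega_3 .$$
For a $1$-form $\alpha$, identified with a vector,
$$\alpha\wedge\omega_i=-{*}(J_i\alpha).\tag{19}$$
To check (19), take an oriented basis with $\omega_i=e^{12}+e^{34}$ and $\alpha=e^1$, so $J_ie_1=e_2$; then $\alpha\wedge\omega_i=e^{134}=-{*}e^2$. So $(r_1-r_2)J_2a_3=(r_1-r_3)J_3a_2$. Apply $J_1$, with $J_1J_2=J_3$ and $J_1J_3=-J_2$, and permute cyclically: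
$$(r_2-r_3)J_1a_1=(r_3-r_1)J_2a_2=(r_1-r_2)J_3a_3=:\theta .$$

**Step 3: two equal eigenvalues.** Since $\sum r_i=0$ and $r\neq0$, not all $r_i$ are equal; say $r_1=r_2\ne r_3$. Then $\theta=0$, so $a_1=a_2=0$ and $2r_1\omega_1=F_1=0$. So $r_1=r_2=0$, hence $r_3=0$, a contradiction.

**Step 4: distinct eigenvalues.** Put $\ell_1=r_2-r_3$, $\ell_2=r_3-r_1$, $\ell_3=r_1-r_2$, $\mu_i=1/\ell_i$, $s=|\theta|^2$, $d{*}\theta=D\,\mathrm{vol}$. Then $a_i=-\mu_iJ_i\theta$, and $\sum\ell_i=0$ gives $\mu_1\mu_2+\mu_2\mu_3+\mu_3\mu_1=0$. Wedge (18) for $i=1$ with $\omega_1$. We use $da_1\wedge\omega_1=d(a_1\wedge\omega_1)+a_1\wedge d\omega_1$, and from (19) $a_1\wedge\omega_1=-\mu_1{*}\theta$ and $a_i\wedge a_j\wedge\omega_k=-\langle a_i,J_ka_j\rangle\mathrm{vol}$: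
$$4r_1=-\mu_1D-\langle a_1,J_2a_3\rangle+\langle a_1,J_3a_2\rangle-\langle a_2,J_1a_3\rangle .$$
Since $J_2J_3=J_1$, $J_3J_2=-J_1$, $J_1J_3=-J_2$, the three inner products are $\mu_1\mu_3s$, $-\mu_1\mu_2s$, $-\mu_2\mu_3s$. So
$$4r_1=-\mu_1D-s(\mu_1\mu_3+\mu_1\mu_2-\mu_2\mu_3)=-\mu_1D+2\mu_2\mu_3s .$$
Multiply by $\Pi:=\ell_1\ell_2\ell_3\ne0$: $4\Pi r_1=-\ell_2\ell_3D+2\ell_1s$, and cyclically. The sum of the three equations is $0=-(\ell_1\ell_2+\ell_2\ell_3+\ell_3\ell_1)D=\frac12(\sum\ell_i^2)D$, so $D=0$. Then $2\Pi r_i=\ell_is$. Multiplying by $r_i$ and summing, $2\Pi\sum r_i^2=s\sum r_i\ell_i=0$, a contradiction. So $r=0$ and $U$ is flat. $\square$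

### 6.2 Transitive isotropy and local symmetry

**Proposition 7.** Let $n\ge3$, and let $U\subset M$ be a ball such that the Killing fields on $\pi^{-1}(U)$ span $TN$ at every point and all have fiberwise constant $\nu$. Then $U$ is locally symmetric and locally isometric to a two-point homogeneous space.

*Proof.* **Step 1: transfer to linear algebra on $T_xM$.** By Lemma 3 the Killing fields on $\pi^{-1}(U)$ are $c^*+\iota_{A'}$ with $c\in\mathrm{Kill}(U)$ and $A'$ parallel skew on $U$. Horizontal spanning shows that $\mathrm{Kill}(U)$ spans $TU$. So compositions of local flows have open orbits, and $U$ is locally homogeneous. For $x\in U$ put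
$$\mathfrak h=\{(\nabla c)_x:c\in\mathrm{Kill}(U),\,c(x)=0\},\quad\mathfrak c=\{A'_x\},\quad\mathfrak g=\mathfrak h+\mathfrak c\subset\mathfrak{so}(T_xM).$$
A field $c^*+\iota_{A'}$ is vertical at $u\in S_x$ exactly when $c(x)=0$, and then it equals $((\nabla c)_xu+A'_xu)^v$. So the spanning of the vertical spaces says $\mathfrak gu=u^\perp$ for all $u\in S_x$.

**Step 2: $\mathfrak g$ is a Lie algebra preserving $R_x$.** $\mathfrak h$ is the isotropy algebra and $\mathfrak c$ is closed under brackets. The flow of $c$ preserves $\nabla$, so $\mathcal L_cA'$ is parallel, and $\mathcal L_cA'=\nabla_cA'-[\nabla c,A']=-[\nabla c,A']$. So $[\mathfrak h,\mathfrak c]\subset\mathfrak c$, and $\mathfrak g$ is a Lie algebra with ideal $\mathfrak c$. Killing fields preserve the curvature, so $\mathfrak h$ annihilates $R_x$ and $(\nabla R)_x$. For $A\in\mathfrak c$, $[R(X,Y),A]=0$, and by pair symmetry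
$$\langle R(AX,Y)Z,W\rangle=\langle R(Z,W)AX,Y\rangle=\langle AR(Z,W)X,Y\rangle=-\langle R(X,AY)Z,W\rangle ,$$
so $A\cdot R_x=0$. The connected group $G$ of $\mathfrak g$ has open orbits on $S_x$, so it is transitive, and it preserves $R_x$. With local homogeneity, the spectrum of $R_u$ is constant on $T_1U$. If $R_x=0$, then $U$ is flat and we are done. From now on $R_x\neq0$.

**Step 3: the holonomy of $U$ at $x$ is irreducible.** Otherwise $TU=D_1\oplus D_2$ is an orthogonal parallel splitting. All $R(Z,W)$ preserve it, so $R(X_2,u_1)=0$ by pair symmetry, and $R(X_1,u_1)u_2=0$ by Bianchi (subscripts indicate the summand). Hence for unit $u_i\in D_i$, $R_{\cos\theta u_1+\sin\theta u_2}=\cos^2\theta R_{u_1}+\sin^2\theta R_{u_2}$ with $R_{u_1}R_{u_2}=0$, and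
$$\operatorname{tr}R^2_{\cos\theta u_1+\sin\theta u_2}=\cos^4\theta\operatorname{tr}R^2_{u_1}+\sin^4\theta\operatorname{tr}R^2_{u_2}$$
is a constant $\tau$. At $\theta=0,\frac\pi2,\frac\pi4$ we get $\operatorname{tr}R_{u_1}^2=\operatorname{tr}R_{u_2}^2=\tau$ and $\frac\tau4+\frac\tau4=\tau$, so $\tau=0$. So $R_u=0$ for all unit $u$ and $R_x=0$, a contradiction.

**Step 4: $\mathfrak c=0$, $\mathbb RJ$, or $\mathfrak{sp}(1)$.** $\mathfrak c$ consists of the skew endomorphisms commuting with the holonomy. By irreducibility, symmetric endomorphisms commuting with the holonomy are scalars. So for $A,B\in\mathfrak c$ the symmetric $AB+BA$ is a scalar. With the inner product $-\frac1n\operatorname{tr}(AB)$, orthonormal elements of $\mathfrak c$ are anticommuting complex structures. If $J_1,J_2$ are two of them, then $J_3=J_1J_2=\frac12[J_1,J_2]\in\mathfrak c$ anticommutes with both, so it is orthogonal to both. A fourth $J_4$ orthogonal to $J_1,J_2,J_3$ would anticommute with $J_1$ and $J_2$, so commute with $J_1J_2=J_3$, yet anticommute with $J_3$: impossible. So $\mathfrak c$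 is $0$, or $\mathbb RJ$ with an orthogonal complex structure $J$, or is spanned by a quaternionic triple.

We now use the Montgomery–Samelson–Borel classification (Besse, *Einstein Manifolds*, 7.13): a compact connected subgroup of $SO(n)$ transitive on $S^{n-1}$ is conjugate in $O(n)$ to a standard $SO(n)$; $U(m)$, $SU(m)$ ($n=2m$); $Sp(m)$, $Sp(m)U(1)$, $Sp(m)Sp(1)$ ($n=4m$); $G_2$ ($n=7$), $Spin(7)$ ($n=8$), or $Spin(9)$ ($n=16$).

**Step 5: $\mathfrak c=\mathfrak{sp}(1)$ is impossible.** Here $n=4m$ and $U$ is hyperkähler, hence Ricci-flat. If $n=4$, local homogeneity makes the spectrum of the curvature operator constant on $U$, so $U$ is flat by Lemma 6, a contradiction. Let $n\ge8$. The closure $\overline G$ is compact, connected, transitive, and preserves $R_x$. As $G$ normalizes $\mathfrak c$, so does $\overline G$, and $\mathfrak c$ is a $3$-dimensional ideal of its Lie algebra. For $n=4m\ge8$ the algebras $\mathfrak{so}(4m)$, $\mathfrak{su}(2m)$, $\mathfrak{sp}(m)$, $\mathfrak{spin}(7)$, $\mathfrak{spin}(9)$ are simple of dimension greater than $3$.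 So the only group in the list with a $3$-dimensional ideal is $Sp(m)Sp(1)$, the ideal being the $\mathfrak{sp}(1)$ factor. Thus $\overline G=Sp(m)Sp(1)$, and $Sp(m)$ commutes with $\mathfrak c$. Let $I\in\mathfrak c$ be a parallel complex structure. $Sp(m)$ commutes with $I$, preserves $R_x$, and is transitive on $S_x$, so the holomorphic sectional curvature of $(g,I)$ at $x$ is a constant $s$. Then $\mathrm{Ric}_x=\frac{2m+1}2s\,g$, so $s=0$ and $R_x=0$, since a Kähler curvature tensor is determined by its holomorphic sectional curvatures. This is a contradiction.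

**Step 6: the connected group of $\mathfrak h$ is transitive on $S_x$.** We want transitivity without help from $\mathfrak c$. It is clear if $\mathfrak c=0$. Let $\mathfrak c=\mathbb RJ$. For $h\in\mathfrak h$, $[h,J]\in\mathbb RJ$ and $\operatorname{tr}([h,J]J)=0$, so $[h,J]=0$. Thus $J$ is central in $\mathfrak g$ and $[\mathfrak g,\mathfrak g]\subset\mathfrak h$, and it suffices that $[\mathfrak g,\mathfrak g]$ is transitive. As a subalgebra of $\mathfrak{so}(n)$, $\mathfrak g=\mathfrak z\oplus[\mathfrak g,\mathfrak g]$ is reductive. The connected group $G'$ of $[\mathfrak g,\mathfrak g]$ is semisimple of compact type, hence compact, and $\overline G=TG'$ with the torus $T=\overline{\exp\mathfrak z}$ commuting with $G'$. Let $\Lambda\subset\overline G$ be the stabilizer of a point of the sphere. Then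
$$S^{n-1}=\overline G/\Lambda\to\overline G/(G'\Lambda)$$
is a fibration with connected fiber $G'\Lambda/\Lambda=G'/(G'\cap\Lambda)$. Its base is a quotient of the compact connected abelian group $\overline G/G'$, i.e. a torus. Since $\pi_1(S^{n-1})=0$ and the fiber is connected, $\pi_1$ of this torus is $0$. So it is a point, $\overline G=G'\Lambda$, and $G'$ is transitive.

**Step 7: $(\nabla_uR)(\cdot,u)u=0$ for all $u$.** Let $H$ be the closure in $SO(T_xM)$ of the connected group of $\mathfrak h$. It is compact, connected, transitive on $S_x$, and preserves $R_x$ and $(\nabla R)_x$. (This is why we needed Step 6: elements of $\mathfrak c$ are not known to preserve $(\nabla R)_x$.) Let $R'_u:=(\nabla_uR)(\cdot,u)u$ on $u^\perp$, a symmetric endomorphism. Then $R'_{-u}=-R'_u$ and $R'_{hu}=hR'_uh^{-1}$ for $h\in H$. Suppose some $R'_u\ne0$. By transitivity the spectrum of $R'_u$ is independent of $u$, hence symmetric about $0$. So the sums $E^\pm_u$ of the positive and negative eigenspaces form orthogonal $H$-invariant subbundles of $TS^{n-1}$ of equal rank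 $>0$.

* $n$ odd: $TS^{n-1}=E^+\oplus(E^+)^\perp$ with both ranks positive and both bundles orientable, as $S^{n-1}$ is simply connected. So $e(TS^{n-1})=e(E^+)\,e((E^+)^\perp)=0$, since the factors lie in cohomology groups $H^k(S^{n-1})=0$ with $0<k<n-1$. This contradicts $\chi(S^{n-1})=2$.
* $n$ even: by the list $-1\in H$ unless $H=SU(m)$ with $m=\frac n2\ge3$ odd. If $-1\in H$, the tensor $(\nabla R)_x$, of odd order $5$, vanishes, a contradiction. If $H=SU(m)$, $m\ge3$ odd, the stabilizer $SU(m-1)$ of $u$ preserves $E^\pm_u\subset u^\perp=\mathbb R\oplus\mathbb C^{m-1}$, a sum of two irreducible modules of different dimensions $1$ and $2(m-1)$. Two orthogonal nonzero invariant subspaces of equal dimension do not exist.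

So $R'_u=0$ for all $u$ at $x$, and by local homogeneity at all points of $U$.

**Step 8: $U$ is locally symmetric.** By Step 7 the Jacobi operators $R_{\gamma'}$ are parallel along geodesics $\gamma$. In a parallel frame the Jacobi equation has constant coefficients, so Jacobi fields $Y$ with $Y(0)=0$ are odd in $t$. The geodesic symmetry at $\gamma(0)$ maps $Y(t)$ to $Y(-t)$, which has the same length, and every vector at $\gamma(t)$, for small $t\neq0$, is such a $Y(t)$. So the local geodesic symmetries are isometries, and $\nabla R=0$ on $U$.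

**Step 9: the model.** Let $S$ be the simply connected symmetric space with curvature tensor $R_x$ at a point $o$ ($T_oS=T_xM$); $U$ is locally isometric to $S$. Elements of $H$ preserve $R_x$, hence extend to isometries of $S$ fixing $o$. So the isotropy group at $o$ is transitive on unit vectors. $S$ is homogeneous and complete. Given pairs $p,q$ and $p',q'$ at equal distance, move $p$ to $p'$, then rotate about $p'$ so that the initial vectors of minimizing geodesics match. So $S$ is two-point homogeneous. $\square$

## 7. Assembling Theorems A and B, and other radii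

**Proof of Theorem A.** The cases $n\le2$ were done in Section 2. Let $n\ge3$ and $T_1M$ be locally homogeneous. Let $U$ be any relatively compact geodesic ball in $M$. By Lemmas 1 and 2 the Killing fields on $\pi^{-1}(U)$ span $TN$ at each point. If one of them has $\nu$ not fiberwise constant, then by Lemma 4 some $p_j\not\equiv0$ with $j\ge1$, and $U$ has constant curvature $1$ by Proposition 5. Otherwise Proposition 7 applies. In either case $U$ is locally symmetric and locally isometric to a two-point homogeneous space. So $\nabla R=0$ on the connected manifold $M$, and parallel transport identifies the curvature tensors at all points. By Cartan's theorem the local model is the same everywhere, and $M$ is locally isometric to one two-point homogeneous space. $\blacksquare$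

**Proof of Theorem B.** Let $K$ be Killing on $T_1M$, $n\ge3$. On each relatively compact ball, Lemma 4 and Proposition 5 give $\nu=p_0+\lambda u$ with $\lambda$ constant, and $\lambda\ne0$ only if the ball has constant curvature $1$. As $\nu$ determines $p_0$ and $\lambda$, these agree on overlaps. So $\lambda$ is locally constant, hence constant on $M$, and $\lambda\ne0$ implies that $M$ has constant curvature $1$. In that case $\Gamma$ is Killing by Section 4.2. In all cases $K-\lambda\Gamma$ is Killing with fiberwise constant horizontal part $c=p_0$, and Lemma 3 on $U=M$ gives $K-\lambda\Gamma=c^*+\iota_A$ with $c$ Killing and $\nabla A=0$. Conversely, $c^*$ and $\iota_A$ are Killing by Lemma 3, and $\Gamma$ is Killing in constant curvature $1$. $\blacksquare$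

**Remark 1.** On spaces of constant curvature $1$ the geodesic field is Killing and not fiber-preserving, so the exception in Theorem B does occur.

**Remark 2.** Let $T_rM=\{u\in TM:|u|=r\}$ with the metric induced by the Sasaki metric. A vector has length $r$ for $g$ exactly when it has length $1$ for $r^{-2}g$. The two metrics have the same Levi-Civita connection, hence the same horizontal and vertical lifts, and the Sasaki metric of $r^{-2}g$ is $r^{-2}$ times that of $g$. So $(T_rM,\bar g)$ is homothetic to the unit tangent bundle of $(M,r^{-2}g)$. Hence for every $r>0$, $T_rM$ is locally homogeneous if and only if $M$ is locally isometric to a two-point homogeneous space.
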